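\title{A polynomial bound in the perfect regularity lemma for pseudosegments}

\begin{abstract}
A collection of pseudosegments is a collection of arcs in the plane any two of which share at most one point. We prove that there is an absolute constant $c$ such that every finite collection of pseudosegments can be split into $K=O(\varepsilon^{-c})$ parts of almost equal size so that, for all but $\varepsilon K^2$ pairs of parts, either every arc of one part properly crosses every arc of the other, or all arcs of the two parts pass through one point, or every arc of one part is disjoint from every arc of the other. Hence the perfect regularity lemma holds for intersection graphs of pseudosegments with a number of parts polynomial in $1/\varepsilon$, as was conjectured. We also show that at least $1/(6\varepsilon)$ parts are needed. The proof cuts the sphere into polynomially many cells, each met by few arcs, and uses the parity of the number of crossings of two closed curves to decide, from a small amount of data, whether two arcs cross.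
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{string} is an arc in the plane, that is, a homeomorphic image of $[0,1]$. A \emph{collection of pseudosegments} is a collection of strings any two of which share at most one point. Nothing else is assumed: two arcs may touch, an endpoint of one arc may lie on another, and many arcs may pass through one point. Straight segments, no two of which overlap, are the basic example. The \emph{intersection graph} of a collection has the strings as vertices, two of them being adjacent if and only if they intersect. Let $\mathcal{G}$ be the class of intersection graphs of finite collections of pseudosegments. It is \emph{hereditary}, that is, closed under taking induced subgraphs, since we may delete arcs.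

Call a pair of disjoint vertex sets of a graph \emph{homogeneous} if the bipartite graph between them is complete or empty, and call a partition an \emph{equipartition} if the sizes of its parts differ by at most one. A hereditary class $\mathcal{F}$ satisfies the \emph{perfect regularity lemma} if for every $\varepsilon>0$ there is a number $K=K(\mathcal{F},\varepsilon)$ such that the vertex set of every $G\in\mathcal{F}$ has an equipartition $V_1\cup\dots\cup V_K$ in which all but at most $\varepsilon K^2$ pairs $(V_i,V_j)$ are homogeneous. Such a partition replaces $G$ by a $K\times K$ table with entries ``complete'', ``empty'' and, rarely, ``unknown'', and the table gives the adjacency of two vertices exactly whenever the entry of their parts is known. The number $K$ measures how large this description must be.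

A class $\mathcal{F}$ has the \emph{mighty Erd\H{o}s--Hajnal property} if there is $c_0>0$ such that for every $G\in\mathcal{F}$ and all $A,B\subseteq V(G)$ there are $A'\subseteq A$ and $B'\subseteq B$ with $|A'|\ge c_0|A|$ and $|B'|\ge c_0|B|$ such that the bipartite graph between $A'$ and $B'$ is complete or empty. Fox, Pach and Suk~\cite{FPS} proved that $\mathcal{G}$ has this property. Moreover, for a hereditary class the mighty Erd\H{o}s--Hajnal property is equivalent to the perfect regularity lemma, so $\mathcal{G}$ satisfies the perfect regularity lemma. These statements do not say how fast $K(\mathcal{G},\varepsilon)$ grows. The conjecture posed in~\cite{strings} is that the growth is polynomial: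
\begin{quote}
\emph{there is an absolute constant $c>0$ such that the perfect regularity lemma holds for $\mathcal{G}$ with $K(\mathcal{G},\varepsilon)=O(1/\varepsilon^{c})$ as $\varepsilon\to0$.}
\end{quote}
We prove this conjecture in a form that also records the geometric reason for homogeneity. Two arcs $a,b$ of a collection \emph{cross properly} at a point $x$ if $x$ is interior to both and the four branches of $a$ and $b$ at $x$ alternate around $x$, so that $b$ passes at $x$ from one side of $a$ to the other.

\begin{theorem}\label{thm:main}
There is an absolute constant $c$ such that for every $\varepsilon\in(0,1)$ there is $K=O(\varepsilon^{-c})$ with the following property. The members of every finite collection of pseudosegments can be partitioned into $K$ parts $V_1,\dots,V_K$, of sizes differing by at most one, such that for all but at most $\varepsilon K^2$ ordered pairs $(i,j)$, pairs with $i=j$ included, one of the following holds: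
\begin{itemize}
\item[(a)] every arc of $V_i$ properly crosses every arc of $V_j$;
\item[(b)] some point lies on all arcs of $V_i\cup V_j$;
\item[(c)] every arc of $V_i$ is disjoint from every arc of $V_j$.
\end{itemize}
\end{theorem}

In cases (a) and (b) the bipartite graph between $V_i$ and $V_j$ is complete, and in case (c) it is empty, so the conjecture follows. None of the three alternatives can be dropped. For two distinct parts with at least two arcs each, only (a) holds if the arcs pairwise cross properly and no three pass through a point; only (b) holds if the arcs are segments issuing from a common endpoint; only (c) holds if the arcs are pairwise disjoint.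

The definition of the perfect regularity lemma leaves open whether pairs are ordered and whether the pairs $(V_i,V_i)$ are counted; if they are, $(V_i,V_i)$ is homogeneous when $V_i$ is a clique or an independent set. The proof of Theorem~\ref{thm:main} counts ordered pairs and treats every pair $(i,i)$ as exceptional, so it covers all readings. For a lower bound the convention matters in one trivial case: if the pairs $(V_i,V_i)$ are not counted, then $K=1$ has the required property vacuously.

\begin{theorem}\label{thm:lower}
Let $\varepsilon<1$ and let $K$ be valid in the perfect regularity lemma for $\mathcal{G}$, with $K\ge2$ or with the pairs $(V_i,V_i)$ counted. Then $K\ge 1/(6\varepsilon)$. This holds already for intersection graphs of horizontal and vertical segments.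
\end{theorem}

Thus $K(\mathcal{G},\varepsilon)$ lies between $\Omega(1/\varepsilon)$ and $O(\varepsilon^{-c})$, and the exponent in Theorem~\ref{thm:main} cannot be smaller than $1$. Section~\ref{sec:axis} treats horizontal and vertical segments: it proves Theorem~\ref{thm:lower} and works out the upper bound in this model case. Section~\ref{sec:parity} isolates the parity argument that replaces coordinates for curves, and it ends with the plan of the proof of Theorem~\ref{thm:main}. The mighty Erd\H{o}s--Hajnal property is used only once, in Lemma~\ref{lem:vc}.

\section{Horizontal and vertical segments}\label{sec:axis}

\subsection*{The lower bound}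

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
For $1\le i,j\le n$ let
\[
a_i=\{(x,i):0\le x\le n+1\},\qquad b_j=\{(j,y):0\le y\le j+\tfrac12\}.
\]
The $a_i$ are pairwise disjoint, the $b_j$ are pairwise disjoint, and $a_i$ meets $b_j$ if and only if $i\le j$. The intersection graph is connected, because $a_1$ is adjacent to every $b_j$ and $b_n$ is adjacent to every $a_i$.

Let $K\ge2$ and $n\ge4K$, and take any equipartition of the $2n$ vertices into $K$ parts; all parts are nonempty. Let $P$ be a part containing at least two of the $a_i$, with smallest and largest indices $i_0<i_1$. We claim that $P$ forms a non-homogeneous pair with some other part. If some $b_j$ with $i_0\le j<i_1$ lies in a part $Q\ne P$, then $b_j$ is adjacent to $a_{i_0}$ and not to $a_{i_1}$, so $(P,Q)$ is not homogeneous. Otherwise $b_{i_0}\in P$. Then every vertex outside $P$ has a non-neighbor in $P$, namely $a_{i_0}$ if it is horizontal and $b_{i_0}$ if it is vertical, so no pair $(P,Q)$ is complete. If all these pairs were homogeneous, they would all be empty, and the graph would be disconnected.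

Each part has size at most $2n/K+1\le 9n/(4K)$. The parts with at most one horizontal segment contain at most $K\le n/4$ horizontal segments in total, so the remaining $3n/4$ or more fill at least $\frac{3n}{4}\big/\frac{9n}{4K}=K/3$ parts, each with at least two of them. Each of these parts lies in a non-homogeneous unordered pair of distinct parts, and a pair contains two parts, so there are at least $K/6$ such pairs. Hence $K/6\le\varepsilon K^2$, that is, $K\ge1/(6\varepsilon)$. If $K=1$ and the pair $(V_1,V_1)$ is counted, then it is not homogeneous, since the graph is neither complete nor empty, and $1\le\varepsilon K^2$ fails for $\varepsilon<1$.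
\end{proof}

\subsection*{From classes to equal parts}

Geometry produces partitions into classes of very different sizes. The following lemma converts such a partition into an equipartition at the cost of a factor $O(1/\varepsilon)$ in the number of parts. We call a property of ordered pairs of sets \emph{monotone} if it passes from $(S,S')$ to $(U,U')$ whenever $U\subseteq S$ and $U'\subseteq S'$; each of (a), (b), (c) is monotone.

\begin{lemma}\label{lem:equi}
Let a set $V$ of size $n$ be partitioned into at most $m$ classes, let ``good'' be a monotone property of ordered pairs of subsets of $V$, and let $\mathcal{B}\subseteq V\times V$ satisfy $|\mathcal{B}|\le\theta n^2$. Suppose that every ordered pair $(T,T')$ of classes, $T=T'$ included, is good or satisfies $T\times T'\subseteq\mathcal{B}$. If $\theta\le\varepsilon/8$ and $8m/\varepsilon\le K\le n$, then $V$ has an equipartition $V_1,\dots,V_K$ in which at most $\varepsilon K^2$ ordered pairs $(i,j)$ have $i=j$ or $(V_i,V_j)$ not good.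
\end{lemma}

\begin{proof}
Order $V$ so that each class is consecutive, and cut the order into $K$ intervals of sizes differing by at most one; each has size at least $\lfloor n/K\rfloor\ge n/(2K)$. There are $K\le\varepsilon K^2/8$ pairs with $i=j$. Fewer than $m$ intervals contain a boundary between two classes, so at most $2mK\le\varepsilon K^2/4$ pairs involve an interval that is not inside a class. In any other pair that is not good, $V_i\subseteq T$ and $V_j\subseteq T'$ with $(T,T')$ not good, so $V_i\times V_j\subseteq\mathcal{B}$. The sets $V_i\times V_j$ are disjoint and have size at least $(n/2K)^2$, so there are at most $4\theta K^2\le\varepsilon K^2/2$ such pairs.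
\end{proof}

\subsection*{The upper bound in the model case}

Let $V$ consist of $n$ horizontal and vertical segments, no two on a common line. We show that $K=O(\varepsilon^{-4})$ parts suffice; the general proof follows the same pattern.

Let $t=\lceil128/\varepsilon\rceil$, $m=2t^3$ and $K=\lceil8m/\varepsilon\rceil$, and assume $n\ge K$ (otherwise take parts of size at most one). Draw $t-1$ vertical and $t-1$ horizontal lines that avoid all endpoints, so that each column contains at most $\lceil n/t\rceil\le2n/t$ vertical segments and each row at most $2n/t$ horizontal ones. Call the $t^2$ open rectangles of this grid \emph{cells}. A cell is met only by horizontal segments of its row and vertical segments of its column, hence by at most $4n/t$ segments. Put two segments in the same class if they have the same direction and their endpoints lie in the same two cells, the \emph{end cells}. There are at most $2t^3$ classes, and the class of a segment determines the set of cells that it meets.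

Call $(a,b)$ \emph{obstructed} if one of the two segments meets an end cell of the other. This depends only on the classes of $a$ and $b$, and there are at most $4\cdot n\cdot4n/t\le\varepsilon n^2/8$ obstructed ordered pairs. Two distinct parallel segments are disjoint. Let $a$ be horizontal and $b$ vertical with $(a,b)$ not obstructed, and let $Z$ be the cell in the row of $a$ and the column of $b$, the only cell where they can meet. If one of them misses $Z$, they are disjoint. If both meet $Z$, then $Z$ is an end cell of neither, so $a$ traverses $Z$ from left to right and $b$ from bottom to top, and they cross properly. Thus every pair of classes satisfies (a) or (c) or consists of obstructed pairs (for $T=T'$ the last always holds), and Lemma~\ref{lem:equi} applies.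

Three facts made this work: there are few cells and each is met by few segments; for unobstructed pairs, crossing is decided by a small amount of data; and the data take polynomially many values. For curves there are no rows and columns, and each of the three facts needs a new proof. We begin with the second, which contains the main idea.

\section{Curves on the sphere and the parity of crossings}\label{sec:parity}

\subsection*{Conventions}

We regard the plane as a subset of the unit sphere $S^2\subset\mathbb{R}^3$. A curve is \emph{polygonal} if it is a concatenation of finitely many great-circle arcs. The union of a finite collection of pseudosegments is a finite graph embedded in $S^2$, whose \emph{vertices} are the endpoints and the intersection points of the arcs. By the Jordan--Sch\"onflies theorem, a homeomorphism of $S^2$ makes the edges of such a graph polygonal. The statements (a), (b), (c) are invariant under homeomorphisms, so we assume that all arcs are polygonal. In a small disc around a vertex the arcs are then unions of radii.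

A \emph{proper family} is a finite family of polygonal arcs any two of which are disjoint or meet in exactly one point, where they cross properly. For arcs $a,b$ of a proper family put $I(a,b)=1$ if $a\ne b$ and $a,b$ cross, and $I(a,b)=0$ otherwise.

Curves other than arcs need not be simple. A \emph{crossing} of two parametrized curves $\lambda,\lambda'$ is a pair of parameter values $(u,u')$ with $\lambda(u)=\lambda'(u')$; it is \emph{transversal} if near $u$ and $u'$ the curves are arcs that cross properly at this point. We use two standard facts.

\begin{lemma}\label{lem:even}
Two closed polygonal curves $\lambda,\lambda'$ on $S^2$ that have only finitely many crossings, all transversal, have an even number of crossings.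
\end{lemma}

\begin{proof}
Remove a point off both curves and consider the winding number of $\lambda'$ about a point moving along $\lambda$. It is locally constant off $\lambda'$. Suppose the moving point passes through a point $x$ through which $r$ strands of $\lambda'$ run. Compare its positions just before and just after $x$ by joining them along a small circle around $x$: each strand has exactly one of its two branches on that side of $\lambda$, so the winding number changes by $r$ modulo $2$. After a full turn along $\lambda$ the winding number returns to its initial value.
\end{proof}

\begin{lemma}\label{lem:disc}
If $p,q,p',q'$ lie in this cyclic order on the boundary of a closed disc, then every path in the disc from $p$ to $p'$ meets every path in the disc from $q$ to $q'$.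
\end{lemma}

\subsection*{Four arcs}

In the model case, the end cells of two unobstructed segments decide whether they cross. For curves this is false. In Figure~\ref{fig:four} the arcs $a$ and $a'$ run from $C$ to $D$ and miss $C'$ and $D'$, the arc $b$ runs from $C'$ to $D'$ and misses $C$ and $D$, and yet $b$ crosses $a$ but not $a'$. What survives is that $a$ and $a'$ behave in the same way, or in opposite ways, toward \emph{all} such arcs $b$ at once. In the figure,
\[
I(a,b)+I(a',b)=1+0,\qquad I(a,b')+I(a',b')=0+1 ,
\]
and both sums are odd because the closed curve formed by $a$, $a'$ and the dashed paths separates $C'$ from $D'$.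

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\foreach \x/\y/\r in {-3/0/0.5, 3/0/0.5, 0/1/0.45, 0/-1.2/0.45}
  \draw[fill=black!10] (\x,\y) circle (\r);
\node at (-3.22,0) {$C$}; \node at (3.22,0) {$D$};
\node at (0.75,1.1) {$C'$}; \node at (0.75,-1.35) {$D'$};
\draw[thick] (-2.9,-0.15) -- (2.9,-0.15); \node at (1.7,-0.38) {$a$};
\draw[thick] (-2.9,0.15) .. controls (-2,2.7) and (2,2.7) .. (2.9,0.15);
\node at (2.2,1.65) {$a'$};
\draw[dashed] (-2.9,-0.15) -- (-2.9,0.15); \draw[dashed] (2.9,-0.15) -- (2.9,0.15);
\draw[thick] (0.15,0.95) -- (0.15,-1.15); \node at (0.38,0.25) {$b$};
\draw[thick] (-0.15,1.05) .. controls (-0.6,3.2) and (-4.3,2.2) .. (-4.3,0)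
  .. controls (-4.3,-1.6) and (-2,-1.5) .. (-0.15,-1.25);
\node at (-4.1,1.6) {$b'$};
\end{tikzpicture}
\caption{The arcs $a,a'$ join $C$ to $D$ and avoid $C',D'$; the arcs $b,b'$ join $C'$ to $D'$ and avoid $C,D$. The closed curve formed by $a$, $a'$ and the dashed paths separates $C'$ from $D'$, so each of $b,b'$ crosses exactly one of $a,a'$.}\label{fig:four}
\end{figure}

\begin{lemma}[Four arcs]\label{lem:four}
Let $C,D,C',D'$ be connected open subsets of $S^2$ with $(C\cup D)\cap(C'\cup D')=\emptyset$. Let $a,a',b,b'$ be oriented arcs of a proper family such that $a,a'$ start in $C$, end in $D$ and miss $C'\cup D'$, while $b,b'$ start in $C'$, end in $D'$ and miss $C\cup D$. Then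
\begin{equation}\label{eq:four}
I(a,b)+I(a',b)+I(a,b')+I(a',b')\equiv0\pmod 2 .
\end{equation}
\end{lemma}

\begin{proof}
If $a=a'$ or $b=b'$, the terms cancel in pairs. Otherwise form a closed curve $\lambda$ from $a$, a polygonal path in $D$ joining the last endpoints of $a$ and $a'$, the arc $a'$ reversed, and a polygonal path in $C$ joining the first endpoints. Form $\lambda'$ from $b,b'$ and paths in $D'$ and $C'$ in the same way. The paths in $C\cup D$ miss $b$, $b'$ and the paths in $C'\cup D'$, and the paths in $C'\cup D'$ miss $a$ and $a'$. So the crossings of $\lambda$ and $\lambda'$ are exactly the crossings of $a,a'$ with $b,b'$. They are transversal, their number is the left side of~\eqref{eq:four}, and it is even by Lemma~\ref{lem:even}.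
\end{proof}

Fix one \emph{test arc} $b_0$ of the same kind as $b$. If $I(a,b_0)=I(a',b_0)$, then \eqref{eq:four} gives $I(a,b)\equiv I(a',b)$ for every $b$. Here the pseudosegment hypothesis is essential: the number of crossings of two arcs is $0$ or $1$, so its parity determines it. For strings that may cross twice, parity does not distinguish two crossings from none.

\subsection*{Plan of the proof}

Four difficulties remain.
\begin{itemize}
\item We need polynomially many cells, each met by few arcs. This is impossible if many arcs pass through one point, since the cell containing that point meets them all. Section~\ref{sec:cells} removes these heavy points, which are few, and then builds cells from a circle packing.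
\item Parity sees proper crossings only. Section~\ref{sec:classes} perturbs the collection to a proper family, defines classes, and shows that a pair of classes violating (a)--(c) consists of obstructed pairs or of \emph{contact pairs}: arcs that do not cross but meet a common cell. Touchings away from heavy points are of this kind.
\item The class of an arc records the cells that it meets and the test arcs that it crosses, and a priori these sets take exponentially many values. Section~\ref{sec:count} bounds their number by a polynomial.
\item Contact pairs must be rare. Section~\ref{sec:contact} proves this by excluding a large complete bipartite pattern of contacts.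
\end{itemize}
Section~\ref{sec:end} chooses the parameters.

\section{Heavy points and cells}\label{sec:cells}

Throughout Sections~\ref{sec:cells}--\ref{sec:contact}, $V$ is a collection of $n$ pseudosegments, $0<\delta\le\frac12$, $\kappa=\delta n$, and
\begin{equation}\label{eq:n}
n>5/\delta^2 .
\end{equation}
In particular $n>20$ and $\kappa>5/\delta\ge10$.

\subsection*{Resolving a point}

Let $x$ lie on at least two arcs of a collection of pseudosegments. Let $\Delta$ be a small closed disc centered at $x$ that contains no other vertex and in which the arcs are unions of radii, and let $\Delta'$ be a smaller concentric disc. Choose one point on $\partial\Delta'$ for each radius, in the same cyclic order, so that no three of the chords spanned by these points are concurrent in the interior of $\Delta'$, and join each point to the end of its radius on $\partial\Delta$ by pairwise disjoint polygonal arcs in the annulus between the two circles. An arc having $x$ in its interior is rerouted through the annulus and along the chord between its two points. An arc ending at $x$ is cut off inside the annulus. We call this operation \emph{resolving $x$ in $\Delta$}.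

Two chords with four distinct ends cross if and only if their ends alternate. Hence two arcs that crossed properly at $x$ now cross properly at one point of $\Delta'$, and two arcs that met at $x$ in any other way are now disjoint. Nothing changes outside $\Delta$, and each new intersection point lies on exactly two arcs.

\subsection*{Heavy points}

A point is \emph{heavy} if it lies on more than $\kappa$ arcs of $V$. For $a\in V$ let $\chi(a)$ be the set of heavy points on $a$.

\begin{lemma}\label{lem:heavy}
There are fewer than $2/\delta$ heavy points, and $\chi$ takes at most $4/\delta^2$ values.
\end{lemma}

\begin{proof}
Two distinct points lie on at most one common arc, since two arcs through both would share two points. Suppose there are $q=\lceil2/\delta\rceil\le3/\delta$ heavy points. Counting the arcs through them by inclusion--exclusion gives $n\ge q\delta n-\binom q2\ge2n-q^2/2$, so $n\le q^2/2\le9/(2\delta^2)$, contrary to~\eqref{eq:n}. So the number of heavy points is at most $q-1<2/\delta$. A set $\chi(a)$ with at least two elements is determined by any two of them, because these determine $a$. So $\chi$ takes at most $1+2/\delta+2/\delta^2\le4/\delta^2$ values.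
\end{proof}

Let $V'$ be obtained from $V$ by resolving all heavy points in pairwise disjoint discs. It is a collection of $n$ pseudosegments, and every point lies on at most $\kappa$ of its arcs, because the new intersection points lie on two arcs and $\kappa\ge2$.

\subsection*{A circle that cuts few arcs}

We build cells by repeatedly cutting a region in two along a curve that meets few arcs. Two requirements shape the construction. The vertices must not be deleted, since each of them has to lie in a cell; and the pieces must have few connected components, since cells are connected. Both are met if we cut along round circles in a picture where the vertices are the centers of a circle packing. A \emph{cap} is a closed subset of $S^2$ of the form $\{p:\angle(p,q)\le\rho\}$ with $0<\rho<\pi$; its center is $q$ and its area is $2\pi(1-\cos\rho)=4\pi\sin^2(\rho/2)$. We recall the \emph{centerpoint theorem} in $\mathbb{R}^3$: for finitely many points with nonnegative weights of total $w$, there is a point $z$ such that every closed half-space containing $z$ has weight at least $w/4$.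

\begin{lemma}[Separator]\label{lem:sep}
Let $(\Omega_v)_{v\in\mathcal{V}}$ be a finite family of caps with disjoint interiors, let $p_v$ be an interior point of $\Omega_v$, and let $P$ be a finite set containing all $p_v$. Let $k_v\ge0$ and $w_v\ge0$, with $w=\sum_vw_v>0$ and $w_v<w/4$ for all $v$. Then there is a circle $\Gamma\subset S^2\setminus P$ such that each open side of $\Gamma$ contains points $p_v$ of total weight at most $\frac34w$, and
\[
\sum_{v:\ \Omega_v\cap\Gamma\ne\emptyset}k_v\ \le\ 2\Bigl(\sum_{v}k_v^2\Bigr)^{1/2}.
\]
\end{lemma}

\begin{proof}
Let $z$ be a centerpoint of the distinct points $p_v$ with weights $w_v$. If $|z|\ge1$, the half-space $\{p:\langle p,z\rangle\ge|z|^2\}$ contains $z$ and at most one point of $S^2$, so its weight is less than $w/4$. Hence $|z|<1$, and after a rotation $z=(0,0,t)$ with $|t|<1$.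

We move $z$ to the origin by an isometry of the Klein model of hyperbolic space, which acts on $S^2$ as a M\"obius transformation. Explicitly, let
\[
g_t(x_1,x_2,x_3)=\frac{\bigl(\sqrt{1-t^2}\,x_1,\ \sqrt{1-t^2}\,x_2,\ x_3-t\bigr)}{1-tx_3}.
\]
The identity $(1-t^2)(1-x_3^2)+(x_3-t)^2=(1-tx_3)^2$ shows that $g_t$ maps $S^2$ to itself, substitution shows that $g_{-t}$ inverts it, and $g_t(z)=0$. For an affine function $\ell$ we have $\ell\circ g_{t}=\ell^*/(1-tx_3)$ with $\ell^*$ affine and the denominator positive on the closed ball. So $g=g_t$ and its inverse are homeomorphisms of $S^2$ that carry circles to circles and caps to caps. If $\ell$ is linear, then $\ell^*(z)=0$; so the preimage of the open hemisphere $\{\ell>0\}$ is disjoint from the closed half-space $\{\ell^*\le0\}$, which contains $z$. Therefore every open hemisphere contains points $g(p_v)$ of total weight at most $\frac34w$.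

It remains to find a great circle that meets few of the caps $g(\Omega_v)$. Let $u\in S^2$ be uniformly random and let $\Gamma_u$ be the great circle orthogonal to $u$. Consider a cap with center $q$, angular radius $\rho$ and area $\mathcal{A}$. If $\rho\le\pi/2$, then $\Gamma_u$ meets it if and only if $|\langle u,q\rangle|\le\sin\rho$; since $\langle u,q\rangle$ is uniform on $[-1,1]$, this has probability $\sin\rho\le2\sin(\rho/2)=\sqrt{\mathcal{A}/\pi}$. If $\rho\ge\pi/2$, then $\sqrt{\mathcal{A}/\pi}\ge1$. The areas $\mathcal{A}_v$ of the caps $g(\Omega_v)$ sum to at most $4\pi$, so by the Cauchy--Schwarz inequality the expected sum of $k_v$ over the caps met by $\Gamma_u$ is at most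
\[
\sum_vk_v\sqrt{\mathcal{A}_v/\pi}\le\Bigl(\sum_vk_v^2\Bigr)^{1/2}\Bigl(\frac{4\pi}{\pi}\Bigr)^{1/2}.
\]
Almost surely $\Gamma_u$ avoids $g(P)$. Choose $u$ with both properties and put $\Gamma=g^{-1}(\Gamma_u)$.
\end{proof}

\subsection*{Cells}

We recall three facts about planar graphs. Every simple graph with at least three vertices embedded in $S^2$ extends, by adding edges, to a simple triangulation of $S^2$ on the same vertex set, and a simple triangulation with at least four vertices is $3$-connected. By Whitney's theorem, two embeddings of a $3$-connected graph in $S^2$ differ by a homeomorphism of $S^2$. By the Koebe--Andreev--Thurston theorem, a simple triangulation is the tangency graph of a family of caps $\Omega_v$ with disjoint interiors.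

\begin{lemma}[Cells]\label{lem:cells}
There is a number $K_0=K_0(\delta)\ge2$, bounded by a fixed power of $1/\delta$, and there are at most $K_0$ pairwise disjoint connected open sets, called cells, such that every vertex of $V'$ lies in a cell and every cell is met by at most $512\kappa$ arcs of $V'$.
\end{lemma}

\begin{proof}
\emph{The packing.} Let $H$ be the plane graph formed by $V'$. It is simple, since arcs are simple and two arcs share at most one point. It has at least four vertices, since the $n\ge4$ arcs have pairwise different pairs of endpoints. Extend $H$ to a simple triangulation $\hat H$, and let $\Omega_v$ be caps with tangency graph $\hat H$ and centers $p_v$. Drawing each edge $uv$ as the union of the two radii to the tangency point of $\Omega_u$ and $\Omega_v$ gives a second embedding of $\hat H$. By Whitney's theorem a homeomorphism of $S^2$ carries the first embedding to the second. The statement of the lemma is invariant under homeomorphisms, so we work in the second picture. An arc with consecutive vertices $v_0,\dots,v_l$ then lies in $\Omega_{v_0}\cup\dots\cup\Omega_{v_l}$, and consecutive caps share a point.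

Let $k_v$ be the number of arcs of $V'$ through $v$ and $e_v\le k_v$ the number of those ending at $v$. Then $1\le k_v\le\kappa$ and $\sum e_v=2n$. A vertex with $k_v=1$ is an endpoint, so there are at most $2n$ of them; for $k\ge2$ we have $k^2\le4\binom k2$; and each pair of arcs shares at most one vertex. Hence
\[
\sum_vk_v^2\le4\sum_v\binom{k_v}2+2n\le4\binom n2+2n=2n^2 .
\]
For an open set $R\subseteq S^2$ let $\mathcal{V}_R=\{v:\Omega_v\cap R\ne\emptyset\}$ and $\partial_R=\{v\in\mathcal{V}_R:\Omega_v\not\subseteq R\}$, and put
\[
N(R)=\sum_{v\in\mathcal{V}_R}k_v^2,\qquad E(R)=\sum_{v\in\mathcal{V}_R}e_v,\qquad B(R)=\sum_{v\in\partial_R}k_v .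
\]
The quantities $E$ and $B$ bound the number of arcs meeting $R$, while $N$ bounds the cost of cutting $R$.

\emph{At most $B(R)+E(R)$ arcs meet $R$.} Let $a$ meet $R$ and have vertices $v_0,\dots,v_l$; some $\Omega_{v_i}$ meets $R$. If some $v_i$ lies in $\partial_R$, then $a$ is counted in $B(R)$. Otherwise every $\Omega_{v_i}$ that meets $R$ is contained in $R$, and then its neighbors in the sequence meet $R$ at the tangency points. So all the caps meet $R$, and $a$ is counted in $E(R)$ at $v_0$.

\emph{One cut.} Apply Lemma~\ref{lem:sep} to the caps $(\Omega_v)_{v\in\mathcal{V}_R}$, with $P$ the set of all centers and with weights to be chosen. Let $\Gamma^\pm$ be the open sides of the circle $\Gamma$, let $R^\pm=R\cap\Gamma^\pm$, and let $X=\{v\in\mathcal{V}_R:\Omega_v\cap\Gamma\ne\emptyset\}$, so that $\sum_Xk_v\le2\sqrt{N(R)}$. A cap that misses $\Gamma$ and meets $\Gamma^+$ lies in $\Gamma^+$, and if it is not contained in $R^+$, then it is not contained in $R$. Hence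
\[
\mathcal{V}_{R^+}\subseteq\{v\in\mathcal{V}_R:p_v\in\Gamma^+\}\cup X,\qquad
\partial_{R^+}\subseteq\{v\in\partial_R:p_v\in\Gamma^+\}\cup X,
\]
and the same holds for $R^-$. Whatever the weights, $N$ and $E$ do not increase and $B$ increases by at most $2\sqrt{N(R)}$. We use three kinds of cuts.
\begin{itemize}
\item[(N)] If $N(R)>256\kappa^2$, take $w_v=k_v^2$. Then $N(R^\pm)\le\frac34N(R)+\kappa\sum_Xk_v\le\frac34N(R)+2\kappa\sqrt{N(R)}\le\frac78N(R)$, because $\sqrt{N(R)}>16\kappa$.
\item[(E)] If $N(R)\le256\kappa^2$ and $E(R)>256\kappa$, take $w_v=e_v$. Then $E(R^\pm)\le\frac34E(R)+32\kappa\le\frac78E(R)$.
\item[(B)] If $N(R)\le256\kappa^2$ and $B(R)>256\kappa$, take $w_v=k_v$ for $v\in\partial_R$ and $w_v=0$ otherwise. Then $B(R^\pm)\le\frac34B(R)+32\kappa\le\frac78B(R)$.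
\end{itemize}
In each case $w_v<w/4$, since $k_v\le\kappa$. This inequality and the bound $\sum_Xk_v^2\le\kappa\sum_Xk_v$ are the two places where the absence of heavy points is used. Cuts of type (N) must come first: only when $N\le256\kappa^2$ is the cost $2\sqrt N\le32\kappa$ small compared with the target $256\kappa$ for $E$ and $B$.

\emph{The recursion.} Start from $R=S^2$, where $N\le2n^2$, $E=2n$, $B=0$. Cut by (N) while possible, then by (E) while possible, then by (B) while possible, treating the two pieces of each cut separately. Let $L=\log_{8/7}(1/\delta)\le8\ln(1/\delta)$, and follow one branch of the resulting binary tree. A $(j+1)$-st cut of type (N) requires $2n^2(7/8)^j>256\delta^2n^2$, which gives $(8/7)^{j+1}<\delta^{-2}$; so there are at most $2L$ such cuts. Since $\sqrt{7/8}\le15/16$, they raise $B$ to at most $\sum_{j\ge0}2\sqrt2\,n(15/16)^j\le46n$. A $(j+1)$-st cut of type (E) requires $2n(7/8)^j>256\delta n$, so there are at most $L$ such cuts, and they add at most $32\delta nL\le256\,n\,\delta\ln(1/\delta)\le95n$ to $B$, as $\delta\ln(1/\delta)\le1/e$. A $(j+1)$-st cut of type (B) requires $141n(7/8)^j>256\delta n$, which gives $(8/7)^{j+1}<1/\delta$; so there are at most $L$ such cuts, and they do not increase $N$ or $E$.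

The depth of the tree is at most $h=\lfloor4L\rfloor$. There are at most $2^h$ leaves, the leaf regions are pairwise disjoint, and each has $E,B\le256\kappa$, so it is met by at most $512\kappa$ arcs. The circles avoid all $p_v$, so every vertex lies in a leaf region. A leaf region is an intersection of open sides of at most $h$ circles, so its components are faces of the arrangement of these circles. The first circle creates two faces, and the $j$-th circle, for $j\ge2$, is cut by the earlier ones into at most $2(j-1)$ pieces, each of which splits at most one face in two; so there are at most $h^2+2$ faces. Let the cells be the components of the leaf regions, and let $K_0=2^h(h^2+2)$. Since $1\le h\le32\ln(1/\delta)$, we have $2\le K_0\le8^h\le\delta^{-32\ln8}$.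
\end{proof}

\section{Classes}\label{sec:classes}

\subsection*{The proper family}

Resolve every intersection point of $V'$ in a small closed disc contained in its cell, the discs being pairwise disjoint. The result $V''$ is a proper family. We use the same letter for corresponding arcs of $V$, $V'$ and $V''$. An arc of $V''$ meets the same cells as its counterpart in $V'$: it is changed only inside discs, and it still meets the boundary of each of them. Its endpoints stay in their cells. We say that $a$ \emph{hits} a cell if it meets the cell in $V''$, equivalently in $V'$, and we let $\mathcal{H}(a)$ be the set of cells hit by $a$. Orient each arc, and let $C(a)$ and $D(a)$ be the cells containing its first and last endpoint in $V''$. The function $I$ refers to $V''$. Resolving preserves proper crossings and removes all other intersections, so $I(a,b)=1$ if and only if $a$ and $b$ cross properly in $V$. The intersections lost on the way are controlled by the following observation.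
\begin{equation}\label{eq:meet}
\text{If $a\ne b$ intersect in $V$, then $\chi(a)\cap\chi(b)\ne\emptyset$ or $\mathcal{H}(a)\cap\mathcal{H}(b)\ne\emptyset$.}
\end{equation}
Indeed, a common point that is not heavy lies outside the discs used for $V'$, so it is a vertex of $V'$ on both arcs, and it lies in a cell.

\subsection*{Test arcs and classes}

For an ordered pair $(C,D)$ of cells we choose a set $\mathcal{R}_{C,D}\subseteq V$ of test arcs: for each ordered pair $(C',D')$ of cells, it contains one arc $b_0$ with $(C(b_0),D(b_0))=(C',D')$ that hits neither $C$ nor $D$, if such an arc exists. Thus $|\mathcal{R}_{C,D}|\le K_0^2$. Let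
\[
\tau(a)=\{b_0\in\mathcal{R}_{C(a),D(a)}: I(a,b_0)=1\}.
\]
Two arcs are in the same \emph{class} if they agree in
\[
\chi(a),\qquad (C(a),D(a)),\qquad \mathcal{H}(a),\qquad \tau(a).
\]
We write $\chi(T)$ and $\mathcal{H}(T)$ for the common values on a class $T$. The end cells and $\tau$ feed Lemma~\ref{lem:four}; the set $\mathcal{H}$ makes its hypotheses, and the use of~\eqref{eq:meet}, depend on classes only; the set $\chi$ produces alternative~(b).

As in Section~\ref{sec:axis}, the pair $(a,b)$ is \emph{obstructed} if $a$ hits $C(b)$ or $D(b)$, or $b$ hits $C(a)$ or $D(a)$. This depends only on the classes of $a$ and $b$, so we may speak of obstructed pairs of classes; the pair $(T,T)$ is obstructed, since $a$ hits $C(a)$.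

\begin{lemma}\label{lem:const}
If the pair of classes $(T,T')$ is not obstructed, then $I$ is constant on $T\times T'$.
\end{lemma}

\begin{proof}
Let $(C,D)$ and $(C',D')$ be the end cells of $T$ and $T'$. Arcs of $T$ hit $C$ and $D$ but neither $C'$ nor $D'$, so $C,D$ differ from $C',D'$, and distinct cells are disjoint. Let $a,a'\in T$ and $b\in T'$. The arc $b$ has end cells $(C',D')$ and hits neither $C$ nor $D$, so $\mathcal{R}_{C,D}$ contains a test arc $b_0$ for $(C',D')$. Lemma~\ref{lem:four} applies to $a,a',b,b_0$, and $\tau(a)=\tau(a')$ gives $I(a,b_0)=I(a',b_0)$. Hence $I(a,b)=I(a',b)$. Exchanging the roles of $T$ and $T'$ gives $I(a',b)=I(a',b')$ for $b,b'\in T'$, and so $I(a,b)=I(a',b')$.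
\end{proof}

Call $(a,b)$ a \emph{contact pair} if $a\ne b$, $I(a,b)=0$ and $\mathcal{H}(a)\cap\mathcal{H}(b)\ne\emptyset$.

\begin{proposition}\label{prop:tri}
Let $T,T'$ be classes. Then $(T,T')$ satisfies one of {\rm(a), (b), (c)} of Theorem~\ref{thm:main}, or all pairs in $T\times T'$ are obstructed, or all pairs in $T\times T'$ are contact pairs.
\end{proposition}

\begin{proof}
Suppose $(T,T')$ is not obstructed; then $T\ne T'$, and $I$ is constant on $T\times T'$. If $I\equiv1$, then (a) holds. Let $I\equiv0$. If $\chi(T)\cap\chi(T')\ne\emptyset$, a common heavy point lies on all arcs of $T\cup T'$, which is (b). If $\mathcal{H}(T)\cap\mathcal{H}(T')\ne\emptyset$, all pairs in $T\times T'$ are contact pairs. If both intersections are empty, (c) holds by~\eqref{eq:meet}.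
\end{proof}

\begin{remark}
If $V$ itself is a proper family, then $I$ is the adjacency relation, and Lemma~\ref{lem:const} alone shows that unobstructed pairs of classes satisfy (a) or (c). Contact pairs, and all of Section~\ref{sec:contact}, are needed only because arcs may meet without crossing.
\end{remark}

\begin{lemma}\label{lem:obs}
There are at most $2048\,\delta n^2$ obstructed ordered pairs.
\end{lemma}

\begin{proof}
For each $b$, at most $512\delta n$ arcs $a$ hit $C(b)$, by Lemma~\ref{lem:cells}. The same bound holds for each of the four conditions in the definition.
\end{proof}

\section{The number of classes}\label{sec:count}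

A set $Y$ is \emph{shattered} by a family $\mathcal{S}$ of sets if every subset of $Y$ is of the form $S\cap Y$ with $S\in\mathcal{S}$; the sets $S\cap Y$ are the \emph{traces} of $\mathcal{S}$ on $Y$. The Sauer--Shelah lemma says that if no $d$-element subset of $Y$ is shattered, where $d\ge1$, then $\mathcal{S}$ has at most $\sum_{i<d}\binom{|Y|}{i}$ traces on $Y$. If $|Y|\le N$ and $N\ge2$, this is at most $\sum_{i<d}N^i\le N^d$. So to bound the number of values of $\tau$ and $\mathcal{H}$ by a polynomial in $K_0$, it suffices to bound the size of a shattered set by an absolute constant.

\subsection*{Neighborhoods}

\begin{lemma}\label{lem:vc}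
There is an absolute constant $d_1$ such that in no graph $G\in\mathcal{G}$ is a set of $d_1$ vertices shattered by the neighborhoods of the vertices of $G$.
\end{lemma}

\begin{proof}
Let $c_0$ be the constant in the mighty Erd\H{o}s--Hajnal property of $\mathcal{G}$~\cite{FPS}. Choose $N$ with $2^N\ge2N$ and $2\cdot4^N2^{-c_0^2N^2}<1$. In a random bipartite graph with parts $X,Y$ of size $N$ and edge probability $\frac12$, each of the at most $4^N$ pairs $X'\subseteq X$, $Y'\subseteq Y$ with $|X'|,|Y'|\ge c_0N$ is homogeneous with probability at most $2\cdot2^{-c_0^2N^2}$. So some bipartite graph $F$ on $X,Y$ has no such homogeneous pair.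

Let $d_1=2N$, and suppose $2N$ vertices of $G\in\mathcal{G}$ are shattered. Let $B$ consist of $N$ of them, identified with $Y$. Every subset of $B$ is the trace on $B$ of the neighborhoods of at least $2^N\ge2N$ vertices, one for each trace on the other $N$ shattered vertices, hence of at least $N$ vertices outside $B$. So we can choose greedily distinct vertices $a_x\notin B$, $x\in X$, such that the neighborhood of $a_x$ has trace $N_F(x)$ on $B$. The bipartite graph between $A=\{a_x:x\in X\}$ and $B$ is a copy of $F$, contrary to the mighty Erd\H{o}s--Hajnal property.
\end{proof}

\subsection*{Sets hit by arcs}

The cells are not arcs and an arc may enter a cell many times, so Lemma~\ref{lem:vc} says nothing about $\mathcal{H}$. For arbitrary arcs no bound holds: if $W_1,\dots,W_d$ are points on a circle in the plane, the polygonal path through the points of any subset, taken in circular order, misses the other points. The bound must therefore come from the restriction on crossings. The source of crossings is $K_{3,3}$. Its non-planarity is not enough for us, because edges with a common end will be allowed to meet; we need an intersection of two \emph{independent} edges, that is, edges without a common end.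

\begin{lemma}\label{lem:k33}
Let $x_1,x_2,x_3,y_1,y_2,y_3$ be distinct points of $S^2$, and let each $x_i$ be joined to each $y_j$ by a polygonal curve, not necessarily simple. Then some two independent edges of this drawing of $K_{3,3}$ intersect.
\end{lemma}

\begin{proof}
Call a drawing on these six points \emph{admissible} if its edges avoid non-incident vertices and independent edges have only finitely many crossings, all transversal. Let two admissible drawings differ only in the edge $xy$, drawn as $e$ and $e'$. The edges independent of $xy$ form a $4$-cycle, drawn as a closed curve $Z$ that avoids $x$ and $y$, and $e,e'$ avoid the vertices of $Z$. By Lemma~\ref{lem:even} the closed curve $e\cup e'$ crosses $Z$ an even number of times. So the total number of crossings between independent edges has the same parity in both drawings.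

Suppose that independent edges of the given drawing are disjoint. Every vertex not on an edge $xy$ is an end of an edge independent of $xy$, so the drawing is admissible, with total $0$. Now draw a simple closed polygon through $x_1,y_1,x_2,y_2,x_3,y_3$ in this order, draw $x_2y_3$ on one side of it, and draw $x_1y_2$ and $x_3y_1$ on the other side, crossing once. This reference drawing is admissible with total $1$. Move the breakpoints of its edges slightly, keeping the six vertices fixed, so that it keeps its single crossing and each reference edge meets the given edges independent of it only in transversal crossings of two great-circle arcs. Replacing the given edges by the reference edges one at a time yields a sequence of admissible drawings, along which the parity is constant. This contradicts $0\not\equiv1$.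
\end{proof}

The next lemma is the smallest case of the bound we want: six sets and nine arcs force one intersection.

\begin{lemma}\label{lem:six}
Let $X,X'$ be disjoint sets of size $3$, and let $W_i$, $i\in X\cup X'$, be pairwise disjoint path-connected subsets of $S^2$. For each edge $e=xx'$ of the graph $K_{3,3}$ with parts $X,X'$, let $g_e$ be a polygonal arc with one end in $W_x$ and the other in $W_{x'}$ that misses the other four sets. Then $g_e\cap g_f\ne\emptyset$ for some independent edges $e,f$.
\end{lemma}

\begin{proof}
Fix $\omega_i\in W_i$, and extend $g_{xx'}$ by a path in $W_x$ to $\omega_x$ and a path in $W_{x'}$ to $\omega_{x'}$. If $e=xx'$ and $f$ are independent, the extension paths of $e$ lie in $W_x\cup W_{x'}$, which is disjoint from $g_f$ and from the extension paths of $f$. These are finitely many pairs of disjoint compact sets, so their distances exceed some $\rho>0$. Replace every extension path by a polygonal path with the same ends within distance $\rho/3$ of it; the disjointness persists. By Lemma~\ref{lem:k33} two independent edges $e,f$ of the resulting drawing intersect, and they can do so only in $g_e\cap g_f$.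
\end{proof}

One intersection between two arcs is allowed, so this is not yet a contradiction. If many sets are shattered, however, we can line up many copies of this configuration along the same arcs, each copy using its own stretch of each arc. Each copy makes a random pair of arcs intersect with probability at least $2/81$, so $41$ copies make some pair intersect twice. To use separate stretches, the arcs must visit the sets in a common order; this is supplied by Ramsey's theorem for hypergraphs: for all $k,q,l$ there is $d$ such that every coloring of the $k$-subsets of $[d]=\{1,\dots,d\}$ with $q$ colors is constant on the $k$-subsets of some $l$-subset.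

\begin{lemma}[Hitting lemma]\label{lem:hit}
There is an absolute constant $d_2$ for which there do not exist pairwise disjoint path-connected sets $W_1,\dots,W_{d_2}\subset S^2$ and a proper family $(a_J)_{J\subseteq[d_2]}$ such that $a_J\cap W_i\ne\emptyset$ if and only if $i\in J$.
\end{lemma}

\begin{proof}
Let $M=41$, and let $d_2$ be the Ramsey number for $k=2M$, $q=(2M)!$, $l=6M$. Suppose such sets and arcs exist, and orient the arcs. For each $2M$-subset $Q\subseteq[d_2]$ and each $i\in Q$ choose a point of $a_Q\cap W_i$; these $2M$ points are distinct. Let $\pi_Q$ be the permutation of $[2M]$ such that the $r$-th chosen point along $a_Q$ belongs to the $\pi_Q(r)$-th smallest element of $Q$. By Ramsey's theorem there is a $6M$-subset $Y$ all of whose $2M$-subsets have the same permutation $\pi$.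

Split $Y$ into consecutive triples $X_1<X_2<\dots<X_{2M}$. A \emph{transversal} is a set $Q$ with one element in each $X_p$; its $p$-th smallest element lies in $X_p$, so the $r$-th chosen point of $a_Q$ belongs to the element of $Q$ in $X_{\pi(r)}$. For $t\in[M]$ let $g_t(Q)$ be the subarc of $a_Q$ from the $(2t-1)$-st to the $2t$-th chosen point. For fixed $Q$ the arcs $g_1(Q),\dots,g_M(Q)$ are pairwise disjoint. The two elements of $Q$ in $X_{\pi(2t-1)}$ and $X_{\pi(2t)}$ form an edge of the $K_{3,3}$ with these parts, the \emph{$t$-th edge} of $Q$.

Fix $t$. For each of the nine edges $e$ choose independently a uniformly random transversal $Q^e$ with $t$-th edge $e$. Among the six vertices of the $K_{3,3}$, the set $Q^e$ contains only the ends of $e$, so $a_{Q^e}$ misses the other four sets $W_i$. Lemma~\ref{lem:six} applies to the arcs $g_t(Q^e)$, and therefore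
\[
\sum_{\{e,f\}\text{ independent}}\Pr\bigl[g_t(Q^e)\cap g_t(Q^f)\ne\emptyset\bigr]\ge1 .
\]
Now let $Q,Q'$ be independent uniformly random transversals. Each ordered pair $(e,f)$ is the pair of their $t$-th edges with probability $1/81$, and conditioned on this, $(Q,Q')$ is distributed as $(Q^e,Q^f)$ when $e\ne f$. Each unordered pair gives two ordered pairs, so the event
\[
\mathcal{E}_t:\quad\text{the $t$-th edges of $Q,Q'$ are independent and } g_t(Q)\cap g_t(Q')\ne\emptyset
\]
has probability at least $2/81$. The expected number of $t\in[M]$ for which $\mathcal{E}_t$ occurs is at least $82/81>1$, so for some $Q,Q'$ two events $\mathcal{E}_t,\mathcal{E}_{t'}$ occur. Then $Q\ne Q'$, and $a_Q,a_{Q'}$ share a point of $g_t(Q)$ and a point of $g_{t'}(Q)$. These points are distinct, which is impossible in a proper family.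
\end{proof}

\begin{proposition}\label{prop:m}
The number of classes is at most $m=4\delta^{-2}K_0^{\,2+d_2+2d_1}$, which is bounded by a fixed power of $1/\delta$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:heavy}, $\chi$ takes at most $4/\delta^2$ values, and $(C(a),D(a))$ takes at most $K_0^2$ values. Cells are connected and open, hence path-connected. If $d_2$ cells were shattered by the sets $\mathcal{H}(a)$, then these cells and one arc of $V''$ for each trace would contradict Lemma~\ref{lem:hit}; so $\mathcal{H}$ takes at most $K_0^{d_2}$ values. The intersection graph of $V''$ belongs to $\mathcal{G}$ (remove from $S^2$ a point off all arcs), and $\tau(a)$ is the trace of the neighborhood of $a$ in this graph on $\mathcal{R}_{C(a),D(a)}$, a set of size at most $K_0^2$. By Lemma~\ref{lem:vc}, for each $(C,D)$ there are at most $(K_0^2)^{d_1}$ values of $\tau$.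
\end{proof}

\section{Contact pairs are rare}\label{sec:contact}

If a positive fraction of all pairs are contact pairs, then a random sample contains arcs $\alpha_1,\dots,\alpha_s,\beta_1,\dots,\beta_s$ such that every $(\alpha_i,\beta_j)$ is a contact pair; and since each cell is hit by few arcs, the cell witnessing the contact of $\alpha_i$ and $\beta_j$ is likely to be missed by the other sampled arcs. We show that this pattern is impossible for large $s$.

When all $2s$ arcs are pairwise disjoint, $s=3$ is already impossible: join $\alpha_i$ to $\beta_j$ by a path in the witnessing cell and apply Lemma~\ref{lem:six} with the six arcs as the sets $W_i$. In general the $\alpha$'s may cross each other, and so may the $\beta$'s. Ramsey's theorem for graphs reduces us to two extreme situations; let $R(p,q)$ be a number such that every graph on $R(p,q)$ vertices has an independent set of size $p$ or a clique of size $q$.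

\begin{lemma}[No large contact biclique]\label{lem:biclique}
There is an absolute constant $s\ge2$ for which there do not exist a proper family $\alpha_1,\dots,\alpha_s,\beta_1,\dots,\beta_s$ with $\alpha_i\cap\beta_j=\emptyset$ for all $i,j$ and pairwise disjoint connected open sets $U_{ij}$ such that $U_{ij}$ meets $\alpha_i$ and $\beta_j$ but none of the other $2s-2$ arcs.
\end{lemma}

\begin{proof}
Let $s_1=40^5+1$ and $s=\max\bigl(2^{d_2},R(d_2,s_1)\bigr)$, and suppose such arcs and sets exist. Take a simple polygonal path in $U_{ij}$ from $\alpha_i$ to $\beta_j$, and keep the part from its last point on $\alpha_i$ to the first subsequent point on $\beta_j$. This \emph{connector} $\gamma_{ij}\subset U_{ij}$ is an arc that meets $\alpha_i$ only in its initial point, meets $\beta_j$ only in its final point, and meets no other arc of the family and no other connector.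

\medskip
\emph{Case 1: $d_2$ of the $\beta$'s, say $\beta_1,\dots,\beta_{d_2}$, are pairwise disjoint.} We use the connectors to realize every hitting pattern. Index $2^{d_2}$ of the $\alpha$'s by the subsets $J\subseteq[d_2]$. For each $j\in J$ modify $\alpha_J$ inside $U_{Jj}$ as follows. If the initial point $u$ of $\gamma_{Jj}$ is an endpoint of $\alpha_J$, append $\gamma_{Jj}$. Otherwise replace a short subarc of $\alpha_J$ around $u$ by a detour that runs along one side of $\gamma_{Jj}$ to its final point and returns along the other side, so close to $\gamma_{Jj}$ that it stays in $U_{Jj}$ and meets $\alpha_J$ only at the ends of the removed subarc. All changes take place in pairwise disjoint sets $U_{Jj}$, and $U_{Jj}$ meets no other $\alpha$ and no other $\beta$. So the new arcs are simple, cross each other exactly as before, and the new $\alpha_J$ meets $\beta_j$ if and only if $j\in J$. This contradicts Lemma~\ref{lem:hit} with $W_j=\beta_j$.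

\medskip
\emph{Case 2: $d_2$ of the $\alpha$'s are pairwise disjoint.} The hypotheses are symmetric in the $\alpha$'s and $\beta$'s, so this is Case~1.

\medskip
\emph{Case 3: neither holds.} Since $s\ge R(d_2,s_1)$, after relabeling $\alpha_1,\dots,\alpha_{s_1}$ pairwise cross and $\beta_1,\dots,\beta_5$ pairwise cross. From now on $i,k\le s_1$ and $j,l\le5$. The sets $A=\bigcup_i\alpha_i$ and $B=\bigcup_j\beta_j$ are compact, connected and disjoint. We separate them by a simple closed curve through which all connectors pass. Seen from the side of $A$, the cyclic order of the connectors cannot alternate often between two values of $i$; seen from the side of $B$, it cannot alternate often between two values of $j$; and these two constraints are incompatible.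

\smallskip
\emph{Step 1: there are closed discs $\Delta_A\supseteq A$ and $\Delta_B\supseteq B$ with common boundary $\sigma$ and union $S^2$, and points $y_{ij}\in\gamma_{ij}\cap\sigma$, such that the part $\gamma_{ij}^A$ of $\gamma_{ij}$ before $y_{ij}$ lies in $\Delta_A$ and the part $\gamma_{ij}^B$ after $y_{ij}$ lies in $\Delta_B$.}

A thin neighborhood of $A$ has many boundary curves, so we first fill in the holes. Let $F$ be the component of $S^2\setminus A$ containing $B$, and let $\hat A=S^2\setminus F$, the union of $A$ with the other components of $S^2\setminus A$. It is compact, and it is connected because the closure of each added component meets $A$. The connector $\gamma_{ij}$ without its initial point is connected, avoids $A$ and meets $B$, so it lies in $F$.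

Take a triangulation $\mathcal{L}$ of $S^2$ in which $\hat A$ and all $\alpha_i,\beta_j,\gamma_{ij}$ are subcomplexes, and let $\mathcal{L}',\mathcal{L}''$ be its first and second barycentric subdivisions. For a vertex $x$ of $\mathcal{L}'$ let $\mathrm{St}(x)$ be the union of the closed triangles of $\mathcal{L}''$ containing $x$. These stars are closed discs with disjoint interiors that cover $S^2$. Two stars $\mathrm{St}(x),\mathrm{St}(x')$ meet only if $xx'$ is an edge of $\mathcal{L}'$, and then they meet in an arc that passes through the midpoint of $xx'$ and joins the barycenters of the two adjacent triangles of $\mathcal{L}'$; exactly three stars meet at each such barycenter. The half of the edge $xx'$ at $x$ lies in $\mathrm{St}(x)$ and, apart from the midpoint, in its interior. Let $\Delta_A$ be the union of the stars of the vertices of $\mathcal{L}'$ in $\hat A$ (the second derived neighborhood of $\hat A$), let $\Delta_B$ be the union of the other stars, and let $\sigma=\Delta_A\cap\Delta_B$.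

The sets $A$ and $B$ are unions of edges of $\mathcal{L}'$ with both ends in $\hat A$, respectively outside $\hat A$, so $A\subseteq\Delta_A$ and $B\subseteq\Delta_B$. The connector $\gamma_{ij}$ is an edge path of $\mathcal{L}'$ whose first vertex is in $\hat A$ and whose other vertices are not; let $y_{ij}$ be the midpoint of its first edge. It has the required properties.

It remains to see that $\Delta_A,\Delta_B$ are discs. The set $\sigma$ is the union of the arcs $\mathrm{St}(x)\cap\mathrm{St}(x')$ with $x\in\hat A$, $x'\notin\hat A$; at the barycenter of a triangle of $\mathcal{L}'$ zero or two of them end, so $\sigma$ is a nonempty disjoint union of simple closed curves. The vertices of $\mathcal{L}'$ in $\hat A$ span a connected graph, because $\hat A$ is a connected subcomplex. The vertices outside $\hat A$ are the barycenters of the simplices of $\mathcal{L}$ not contained in $\hat A$, two being adjacent when one simplex is a face of the other; the relative interiors of these simplices partition $F$, and a splitting of this graph into two parts without edges between them would split $F$ into two relatively closed sets. So this graph is connected too. The set $\Delta_A\setminus\sigma$ contains the first graph and the interiors of the stars of its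 vertices, whose union is connected and dense in it, so $\Delta_A\setminus\sigma$ is connected; the same argument with the second graph applies to $\Delta_B\setminus\sigma$. Thus $S^2\setminus\sigma$ has two components. By the Jordan curve theorem two or more disjoint simple closed curves leave at least three components, so $\sigma$ is a single curve, and by the Jordan--Sch\"onflies theorem $\Delta_A$ and $\Delta_B$ are closed discs.

\smallskip
\emph{Step 2: few alternations.} The points $y_{ij}$ are distinct. We claim: for $i\ne k$, the cyclic sequence of first indices of the points $y_{ij},y_{kj}$ $(j\le5)$ along $\sigma$ changes at most $4$ times; and for $j\ne l$, the cyclic sequence of second indices of the points $y_{ij},y_{il}$ $(i\le s_1)$ changes at most $4$ times.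

A cyclic sequence in two letters changes an even number of times. If the first statement fails, there are at least $6$ changes, hence points $u_1,v_1,u_2,v_2,u_3,v_3$ in this cyclic order, the $u$'s of first index $i$ and the $v$'s of first index $k$. Let $\tau_i$ be the union of $\alpha_i$ with the three parts $\gamma^A$ ending at the $u$'s, and $\tau_k$ the union of $\alpha_k$ with the three parts ending at the $v$'s; both are path-connected subsets of $\Delta_A$. The connectors lie in the disjoint sets $U_{ij},U_{kj}$, the arc $\alpha_k$ misses every $U_{ij}$, and $\alpha_i$ misses every $U_{kj}$. So $\tau_i\cap\tau_k=\alpha_i\cap\alpha_k$ is a single point $z$, and $z$, lying on both arcs, is in none of these sets $U$ and hence is not the initial point of a connector. Therefore $\tau_k\setminus\{z\}$ has two path components, and two of the three $v$'s are joined by a path in $\tau_k\setminus\{z\}$, which is disjoint from $\tau_i$. Any two of the $v$'s separate two of the $u$'s on $\sigma$, and these are joined by a path in $\tau_i$. This contradicts Lemma~\ref{lem:disc}. For the second statement, repeat the argument in $\Delta_B$ with $\beta_j,\beta_l$ and the parts $\gamma^B$: the arcs $\beta_j,\beta_l$ share exactly one point, $\beta_l$ misses every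 $U_{ij}$, and $\beta_j$ misses every $U_{il}$.

\smallskip
\emph{Step 3: pigeonhole.} Consider all $5s_1$ points $y_{ij}$ on $\sigma$. A change of the second index from $j$ to $l$ between consecutive points is also a change in the sequence restricted to second indices $j,l$. By Step~2 there are at most $4\binom52=40$ changes, so the points split into at most $40$ \emph{blocks}, runs of cyclically consecutive points with constant second index. Assign to each $i$ the $5$-tuple of blocks containing $y_{i1},\dots,y_{i5}$. Since $s_1>40^5$, some $i\ne k$ receive the same tuple $(J_1,\dots,J_5)$. All points of $J_j$ have second index $j$, so $y_{ij}$ and $y_{kj}$ are the only points of $J_j$ with first index $i$ or $k$, and they are consecutive in the sequence restricted to first indices $i,k$. This sequence therefore changes once for each $j\le5$, at least $5$ times in all, contrary to Step~2.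
\end{proof}

In Step~2 the pseudosegment hypothesis enters through the single point $z$; the bound $4$ is attained by two crossing diameters of a disc with connectors at their four ends.

\begin{lemma}\label{lem:eta}
The number of ordered contact pairs is at most $(1024\,s^3\delta)^{1/s^2}n^2$.
\end{lemma}

\begin{proof}
Let this number be $\eta n^2$. For each contact pair $(a,b)$ fix a cell $U(a,b)\in\mathcal{H}(a)\cap\mathcal{H}(b)$. Choose $a_1,\dots,a_s,b_1,\dots,b_s$ independently and uniformly from $V$. Let $f(a_1,\dots,a_s)$ be the fraction of $b\in V$ such that all $(a_i,b)$ are contact pairs, and let $\phi(b)$ be the fraction of $a\in V$ such that $(a,b)$ is a contact pair. Then $\mathbb{E}\phi=\eta$ and $\mathbb{E}f=\mathbb{E}\phi^s$, and by Jensen's inequality, applied twice,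
\[
\Pr[\text{all }(a_i,b_j)\text{ are contact pairs}]=\mathbb{E}f^s\ge(\mathbb{E}f)^s=(\mathbb{E}\phi^s)^s\ge\eta^{s^2}.
\]
For given $(i,j)$ and $k\ne i$, the arc $a_k$ is independent of $(a_i,b_j)$, so the probability that $U(a_i,b_j)$ is defined and hit by $a_k$ is at most $512\delta$; the same holds for $b_l$ with $l\ne j$. There are $s^2\cdot2(s-1)$ such events, so the probability that one of them occurs is at most $1024s^3\delta$.

Suppose $\eta^{s^2}>1024s^3\delta$. Then for some choice all $(a_i,b_j)$ are contact pairs and $U_{ij}=U(a_i,b_j)$ is hit by no $a_k$ with $k\ne i$ and no $b_l$ with $l\ne j$. The $2s$ arcs are distinct: $a_i\ne b_j$ by the definition of a contact pair, and $a_k=a_i$ with $k\ne i$ would hit $U_{i1}$, just as $b_l=b_j$ with $l\ne j$ would hit $U_{1j}$. The cells $U_{ij}$ are distinct, hence disjoint: $U_{kl}$ is hit by $a_k$ and $b_l$, so $U_{kl}=U_{ij}$ forces $k=i$ and $l=j$. In the proper family $V''$, $I(a_i,b_j)=0$ means that $a_i$ and $b_j$ are disjoint. This contradicts Lemma~\ref{lem:biclique}.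
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Let $\varepsilon\in(0,1)$ and let $s$ be the constant of Lemma~\ref{lem:biclique}. Put $\delta=c_1\varepsilon^{s^2}$, where $c_1\le\frac12$ is an absolute constant with $2048c_1+(1024s^3c_1)^{1/s^2}\le\frac18$. Since $\varepsilon^{s^2}\le\varepsilon$,
\[
\theta:=2048\,\delta+(1024\,s^3\delta)^{1/s^2}\le\bigl(2048c_1+(1024s^3c_1)^{1/s^2}\bigr)\varepsilon\le\varepsilon/8 .
\]
Let $m=m(\delta)$ be as in Proposition~\ref{prop:m} and $K=\lceil8m/\varepsilon\rceil$. The number $m$ is bounded by a fixed power of $1/\delta$, and $1/\delta=\varepsilon^{-s^2}/c_1$, so $K=O(\varepsilon^{-c})$ with an absolute constant $c$, and $K$ depends on $\varepsilon$ only.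

Let $V$ be a collection of $n$ pseudosegments. If $n<K$, take parts of size at most one. For $i\ne j$, two single arcs share a point or are disjoint, which is (b) or (c), and a pair with an empty part satisfies (c) vacuously. The $K$ pairs with $i=j$ number at most $\varepsilon K^2/8$, since $K\ge8/\varepsilon$.

Let $n\ge K$. Then $n\ge8m\ge32/\delta^2$, so \eqref{eq:n} holds and Sections~\ref{sec:cells}--\ref{sec:contact} apply. Call a pair of subsets of $V$ good if it satisfies one of (a), (b), (c), and let $\mathcal{B}$ be the set of ordered pairs of arcs that are obstructed or contact pairs. There are at most $m$ classes by Proposition~\ref{prop:m}; every pair of classes $(T,T')$ is good or has $T\times T'\subseteq\mathcal{B}$ by Proposition~\ref{prop:tri}; and $|\mathcal{B}|\le\theta n^2$ by Lemmas~\ref{lem:obs} and~\ref{lem:eta}. Lemma~\ref{lem:equi} gives an equipartition into $K$ parts with at most $\varepsilon K^2$ exceptional ordered pairs. This proves Theorem~\ref{thm:main}. \qed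

\begin{thebibliography}{9}

\bibitem{FPS}
Fox, Pach and Suk, 2024.

\bibitem{strings}
\emph{With Strings Attached}, \texttt{https://cgmt.dimag.kr/assets/Janos.pdf}.

\end{thebibliography}
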